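# An edge-ordered tree whose extremal number is $n2^{\Theta(\sqrt{\log n})}$

All logarithms are to base $2$.

## A seven-edge tree with superlogarithmic density

**Theorem 1.** Let $H_2$ be the edge-ordered tree on the eight vertices $p,q,q',a_0,a_1,a_2,x_1,x_0'$ whose seven edges, in increasing order, are
$$a_0p,\quad a_0q,\quad x_0'q',\quad a_1p,\quad x_1q,\quad a_2p,\quad a_2q'. \tag{1}$$
It has order chromatic number $2$, and for all $n\ge 8$
$$ex_<(n,H_2)\ \ge\ \tfrac1{16}\,n\,2^{\sqrt{\log n}} .$$
In particular $ex_<(n,H_2)=\omega(n\log n)$. Together with the Kucheriya–Tardos upper bound (quoted below), $ex_<(n,H_2)=n2^{\Theta(\sqrt{\log n})}$.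

Let us unpack the words.

**Definition (edge-ordered graphs).** An edge-ordered graph is a graph together with a linear ordering of its edges. It contains an edge-ordered graph $H$ if it has a subgraph isomorphic to $H$ by an isomorphism that preserves the relative order of the edges. Then $ex_<(n,H)$ is the maximum number of edges in an $n$-vertex edge-ordered graph that does not contain $H$.

**Definition (close vertices, order chromatic number 2).** A vertex of $H$ is close if the edges incident to it are consecutive in the edge ordering of $H$. An edge-ordered forest has order chromatic number $2$ if it has a proper $2$-colouring in which all vertices of one colour class are close.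

For example, take paths and write the ranks of the edges along the path. In the path $v_1v_2v_3v_4$ with ranks $1,3,2$, the vertex $v_2$ sees ranks $\{1,3\}$ and is not close. The vertex $v_3$ sees $\{3,2\}$ and is close, and leaves are always close. The class $\{v_1,v_3\}$ shows that the order chromatic number is $2$. In the path $v_1\dots v_5$ with ranks $3,1,4,2$, the vertex $v_2$ sees $\{3,1\}$ and $v_3$ sees $\{1,4\}$. Neither is close, and they lie in different classes of the only proper $2$-colouring, so this path does not have order chromatic number $2$.

In $H_2$ the classes are $B=\{p,q,q'\}$ and $A=\{a_0,x_0',a_1,x_1,a_2\}$. In $A$ only $a_0$ and $a_2$ have degree above $1$, and their edges are neighbours in the list (1). So all of $A$ is close.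

Here is the background, as the source of the question ("13/14th Emléktábla Workshop", https://users.renyi.hu/~emlektab/Eml%C3%A9kt%C3%A1bla14(1).pdf) comes with it. If $H$ is not a forest with order chromatic number $2$, then $ex_<(n,H)=\Omega(n^c)$ for some $c>1$. Kucheriya and Tardos proved that every edge-ordered forest $H$ with order chromatic number $2$ satisfies $ex_<(n,H)=n2^{O(\sqrt{\log n})}$. The largest extremal number recorded there for such forests is $\Theta(n\log n)$. Kucheriya and Tardos asked whether some edge-ordered tree with order chromatic number $2$ has $ex_<(n,H)=\omega(n\log n)$. Theorem 1 answers yes.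

## Small trees where deletion gives a linear bound

For a star with $k$ edges all orderings are isomorphic. A graph without it has maximum degree at most $k-1$, so at most $(k-1)n/2$ edges.

Now take the path with ranks $1,3,2$, so the middle edge is the largest. Given an edge-ordered graph on $n$ vertices, delete at every vertex its two smallest edges (all its edges if it has at most two). This deletes at most $2n$ edges. Suppose an edge $uv$ survives. Then $u$ has two edges smaller than $uv$, and so has $v$. Their other ends differ from $u$ and $v$, since these edges are not $uv$. With two choices on each side we can pick $uu'$ and $vv'$ with $u'\ne v'$. Then $u'uvv'$ is a path whose middle edge is the largest. Reading it from the end with the smaller end edge gives ranks $1,3,2$. So $ex_<(n,H)\le 2n$ for this path.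

The tree $H_2$ has only four more edges, but its class $B$ interleaves: the edges at $p$ come in positions $1,4,6$, with edges of $q$ and $q'$ in between. The lower bound exploits this interleaving.

## The trees $H_N$ and the dependence on the tree

**Definition (the trees $H_N$, $N\ge2$).** One colour class is $B=\{p,q,q'\}$. The other, $A$, consists of $a_0,\dots,a_N$, of $x_1,\dots,x_{N-1}$, and of $x_0',\dots,x_{N-2}'$. The edges are

* $a_tp$ for $0\le t\le N$;
* $a_0q$, and $x_tq$ for $1\le t\le N-1$;
* $a_Nq'$, and $x_t'q'$ for $0\le t\le N-2$.

Order $A$ so that $a_0<a_1<\dots<a_N$, both $x_t$ and $x_t'$ lie between $a_t$ and $a_{t+1}$, and $x_t'<x_t$ when both exist. Order the edges by their endpoint in $A$. Only $a_0$ and $a_N$ have degree more than $1$; put $a_0p$ before $a_0q$, and $a_Np$ before $a_Nq'$.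

For $N=2$ this is the list (1). In general there are $3+(N+1)+2(N-1)=3N+2$ vertices and $(N+1)+N+N=3N+1$ edges. The graph is connected: $p$ reaches every $a_t$, then $a_0$ leads to $q$ and the $x_t$, and $a_N$ leads to $q'$ and the $x'_t$. So $H_N$ is a tree. Edges with the same endpoint in $A$ are consecutive, so every vertex of $A$ is close and $H_N$ has order chromatic number $2$.

**Theorem 2.** For every fixed $s\ge1$, the tree $H_{2s}$, which has $6s+1$ edges, satisfies
$$ex_<(n,H_{2s})\ \ge\ n\,2^{\sqrt{s\log n}-O_s(\log\log n)} .$$
Hence in the bound $n2^{O(\sqrt{\log n})}$ the implied constant must depend on $H$. For trees with $e$ edges it must grow at least like $\Omega(\sqrt e)$.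

Both theorems come from one avoidance lemma applied to two constructions, one explicit and one random.

## Rows as words, columns as binary trees

Fix $b\ge1$ and $M\ge3$. **Rows** are the words in $\{0,\dots,M-1\}^b$, ordered lexicographically. For a row $r$ let $\mathrm{Pref}(r)$ be the set of all its prefixes, including the empty word and $r$ itself. A *child* of a word $u$ with $|u|<b$ is a word $uy$ with one more letter $y$. So words of length at most $b$ form an $M$-ary tree, and the rows are its leaves in left-to-right order.

**Definition (host).** A host is a bipartite graph $G$ between the rows and a set of **columns**, where each column $c$ carries a prefix-closed set $T_c$ of words of length at most $b$ such that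

* (T) every neighbour of $c$ belongs to $T_c$, and every word in $T_c$ has at most two children in $T_c$.

The edges of $G$ are ordered by their row endpoint, with an arbitrary order among the edges at the same row.

So a column sees its rows as leaves of a binary subtree $T_c$ of the $M$-ary tree. For instance, with $b=2$ and $M=8$, a column with neighbours $00,01,10,13$ can carry $T_c=\{\varnothing,0,1,00,01,10,13\}$: the word $\varnothing$ has children $0,1$, the word $0$ has children $00,01$, and $1$ has children $10,13$.

In such a construction a column has up to $2^b$ neighbours. With $M^b$ rows and $M^b$ columns we have $n=2M^b$. If we can take $M=2^{\Theta(b)}$, then $\log n=\Theta(b^2)$ and the degree $2^b$ is $2^{\Theta(\sqrt{\log n})}$. This is the density we want.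

We use the following elementary fact several times.

$$\text{If } r<x<r'\text{ are rows and } w \text{ is a prefix of both } r \text{ and } r', \text{ then } w\text{ is a prefix of } x. \tag{2}$$

Indeed, suppose $x$ first disagrees with $w$ at position $k\le|w|$. If $x_k<w_k$ then $x<r$, and if $x_k>w_k$ then $x>r'$. Both are false.

## Three leaves of a binary tree

Before the general lemma, let us see what a copy of $H_2$ does inside a host when $A$ goes to rows and $B$ to columns. Use the same letters for images, and write $r_t$ for the image of $a_t$. The edge order forces $r_0<x_0'<r_1<x_1<r_2$. The rows $r_0,r_1,r_2$ are three leaves of the binary tree $T_p$, so this tree branches in one of two ways. Let $w_0$ and $w_1$ be the longest common prefixes of $r_0,r_1$ and of $r_1,r_2$.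

* If $r_1,r_2$ split from each other after splitting from $r_0$, then $w_1$ is not a prefix of $r_0$. Since $r_1<x_1<r_2$, fact (2) puts $w_1$ in $T_q$. So $p$ and $q$ share the neighbour $r_0$, and $T_p,T_q$ share the word $w_1$ off the path to $r_0$.
* If $r_0,r_1$ split from each other after splitting from $r_2$, then $w_0$ is not a prefix of $r_2$. Since $r_0<x_0'<r_1$, fact (2) puts $w_0$ in $T_{q'}$. So $p$ and $q'$ share the neighbour $r_2$, and $T_p,T_{q'}$ share the word $w_0$ off the path to $r_2$.

The three leaves cannot all split at one word, because the tree is binary. So in either case two columns with a common neighbour $r$ have trees that meet off the path to $r$. This suggests forbidding it, with a tolerance $s$. For a host and $s\ge1$ consider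

* $(D_s)$ if $r$ is a common neighbour of distinct columns $c,c'$, then $|(T_c\cap T_{c'})\setminus\mathrm{Pref}(r)|<s$.

Thus $(D_1)$ says that $T_c\cap T_{c'}=\mathrm{Pref}(r)$ whenever $r$ is a common neighbour of $c\ne c'$.

**Lemma 3.** If $G$ is a host with $(D_s)$, then $G$ contains no copy of $H_{2s}$ respecting the edge ordering.

Put $N=2s$ and suppose $f$ is an order-respecting embedding of $H_N$ into $G$. Both graphs are bipartite and $H_N$ is connected, so $f$ maps $A$ entirely into the columns or entirely into the rows.

**Step 1: $A$ does not go to the columns.** This step uses the interleaving at $p$ and $q$. If $A$ goes to columns, then $f(p)$ and $f(q)$ are distinct rows, and in $G$ all edges at one of them precede all edges at the other. But $a_1p<x_1q<a_2p$ in $H_N$, a contradiction.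

From now on $A$ goes to rows and $B$ to columns.

**Step 2: the rows appear in the order of $A$.** This turns the edge order into an order of leaves. Let $a<a'$ in $A$. Every edge at $a$ precedes every edge at $a'$ in $H_N$, and the same holds for their images in $G$. Since $f(a)\ne f(a')$ and $G$ is ordered by rows, $f(a)<f(a')$.

Write $r_t=f(a_t)$, and keep the letters $p,q,q',x_t,x_t'$ for their images. For $0\le t\le N-1$ let $w_t$ be the longest common prefix of $r_t$ and $r_{t+1}$. These rows are distinct, so $|w_t|<b$. Also $w_t\in T_p$, because $r_t\in T_p$ by (T) and $T_p$ is prefix-closed.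

**Step 3: $w_0,\dots,w_{N-1}$ are distinct.** We will count words, so we must know that different $t$ give different words. This is where binary branching is used. Suppose $w_t=w_{t'}=w$ with $t<t'$. The rows $r_t<r_{t+1}$ leave $w$ through different children $wy,wz$ with $y<z$, both in $T_p$. By (T) these are the only children of $w$ in $T_p$. The rows $r_{t'}<r_{t'+1}$ also leave $w$ through two different children in $T_p$, so $r_{t'}$ has prefix $wy$ and $r_{t'+1}$ has prefix $wz$. Then $r_{t'}<r_{t+1}$, because $y<z$. But $t'\ge t+1$ gives $r_{t'}\ge r_{t+1}$, a contradiction.

**Step 4: the words $w_t$ also lie in $T_q$ and $T_{q'}$.** This produces the overlaps that $(D_s)$ limits. For $1\le t\le N-1$, the row $x_t$ lies strictly between $r_t$ and $r_{t+1}$, so it has prefix $w_t$ by (2). It is a neighbour of $q$, so $x_t\in T_q$ and hence $w_t\in T_q$. In the same way $x_t'$ gives $w_t\in T_{q'}$ for $0\le t\le N-2$.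

**Step 5: at most one $t$ has $w_t\in\mathrm{Pref}(r_0)\cap\mathrm{Pref}(r_N)$.** This generalises the remark that three leaves cannot all split at one word. Let $w$ be the longest common prefix of $r_0$ and $r_N$. By (2) every $r_t$ has prefix $w$, so $w$ is a prefix of each $w_t$. If $w_t$ is a common prefix of $r_0$ and $r_N$, then it is also a prefix of $w$, hence $w_t=w$. By Step 3 this happens for at most one $t$.

**Step 6: pigeonhole.** Here $N=2s$ matters. By Step 5, at least $N-1=2s-1$ of the indices $t$ satisfy $w_t\notin\mathrm{Pref}(r_0)$ or $w_t\notin\mathrm{Pref}(r_N)$. So one of these two conditions holds for at least $\lceil(2s-1)/2\rceil=s$ indices.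

Suppose $w_t\notin\mathrm{Pref}(r_0)$ for at least $s$ indices. Since $w_0\in\mathrm{Pref}(r_0)$, all of them satisfy $t\ge1$, so $w_t\in T_p\cap T_q$ by Step 4. By Step 3 these are at least $s$ distinct words of $(T_p\cap T_q)\setminus\mathrm{Pref}(r_0)$. But $r_0$ is a common neighbour of $p\ne q$, contradicting $(D_s)$.

Suppose instead $w_t\notin\mathrm{Pref}(r_N)$ for at least $s$ indices. Since $w_{N-1}\in\mathrm{Pref}(r_N)$, all of them satisfy $t\le N-2$, so $w_t\in T_p\cap T_{q'}$. Thus $(T_p\cap T_{q'})\setminus\mathrm{Pref}(r_N)$ has at least $s$ words, and $r_N$ is a common neighbour of $p\ne q'$. This again contradicts $(D_s)$. $\blacksquare$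

The proof never used the relative order of the two edges at $a_0$ or at $a_N$, so it works for the other choices too. This is also why the order within a row of the host may be arbitrary.

## Constant shifts contain $H_2$

We now want a host with $(D_1)$ in which every column has $2^b$ neighbours. Index rows and columns both by $\mathbb Z_M^b$, where $\mathbb Z_M=\{0,\dots,M-1\}$ (as two disjoint vertex sets). A natural first try is to join $c$ to the rows
$$r_j=c_j+i_j \pmod M\qquad(1\le j\le b),\qquad i\in\{0,1\}^b,$$
and to let $T_c$ be the set of all prefixes of these rows. Property (T) holds: the letter in position $j$ is $c_j$ or $c_j+1$.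

But $(D_1)$ fails. Fix $r$ and a column $c$ adjacent to it through $i$. The child of $r_1\cdots r_{j-1}$ in $T_c$ other than $r_1\cdots r_j$ ends in $r_j+1$ if $i_j=0$ and in $r_j-1$ if $i_j=1$. These are only two values for $2^b$ different columns, so columns with the same $i_j$ share that child.

The host itself really contains $H_2$, already for $b=3$ and any $M\ge3$, if edges at a row are ordered by the lexicographic order of their columns. Writing $m=M-1$, take
$$p=000,\quad q=00m,\quad q'=001,\qquad r_0=000,\ x_0'=001,\ r_1=010,\ x_1=01m,\ r_2=101 .$$
The five rows are in increasing order. The column $p$ sees all $0/1$ words, in particular $r_0,r_1,r_2$. The column $q$ sees the words with first two letters in $\{0,1\}$ and last letter in $\{m,0\}$, in particular $000$ and $01m$. The column $q'$ sees the words with first two letters in $\{0,1\}$ and last letter in $\{1,2\}$, in particular $001$ and $101$. At row $000$ the edge to $p$ comes before the edge to $q$, and at row $101$ the edge to $p$ comes before the edge to $q'$, as (1) requires. In terms of the previous section, $w_1=\varnothing$ and $w_0=0$. The trees $T_p$ and $T_{q'}$ share the word $0$, which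 is not a prefix of $r_2$.

What would suffice? Replace the shift $i_j$ by $i_jD_j$, where $D_j$ may vary. At a row $r$, the other child in position $j$ then ends in $r_j+D_j$ or $r_j-D_j$. We would like the pair (sign, $D_j$) to determine all of $i$. The sign gives $i_j$, and $D_j$ should encode the $b-1$ other bits of $i$. The bits $i_1,\dots,i_{j-1}$ are harmless, but the later bits are not allowed in $D_j$. For $b=2$, the rule $r_1=c_1+i_1(1+2i_2)$ would give the first letters $c_1,\,c_1+1,\,c_1+3$, which is three children of the empty word if $M\ge4$.

The way out is that $D_j$ may depend on $c$ freely. Suppose $M$ is even and every $D_t$ is odd. Then $r_t\equiv c_t+i_t \pmod 2$, so at a fixed row $r$ the parity of $c_t$ carries the same information as $i_t$. In place of the forbidden later bits $i_t$, let $D_j$ use the parities $c_t\bmod 2$.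

## Odd shifts with a parity code

**Lemma 4.** For every $b\ge1$ and $M=2^{b+1}$ there is a host with $(D_1)$, with $M^b$ rows, $M^b$ columns and $M^b2^b$ edges.

Rows and columns are both indexed by $\mathbb Z_M^b$. For $c\in\mathbb Z_M^b$, $i\in\{0,1\}^b$ and $1\le j\le b$ let $N_j(c,i)\in[0,2^{b-1}-1]$ be the integer whose $b-1$ binary digits are
$$i_1,\dots,i_{j-1},\ c_{j+1}\bmod 2,\ \dots,\ c_b\bmod2$$
(the integer $0$ when $b=1$). Put
$$D_j(c,i)=1+2N_j(c,i)\in\{1,3,\dots,2^b-1\}, \tag{3}$$
and define the row $r=r(c,i)$ by
$$r_j=c_j+i_jD_j(c,i)\pmod M,\qquad 1\le j\le b. \tag{4}$$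
Join $c$ to $r(c,i)$ for all $i\in\{0,1\}^b$, and let $T_c$ be the set of all prefixes of the rows $r(c,i)$.

Consider $b=2$, $M=8$. Here $D_1=1+2(c_2\bmod2)$ and $D_2=1+2i_1$. The column $00$ has the neighbours $00,01,10,13$ (for $i=00,01,10,11$), which is the example used after the definition of a host. The column $07$ has $D_1=3$ and the neighbours $07,00,37,32$.

**Step 1: $T_c$ is a binary tree, and we know its branches.** This proves (T) and prepares $(D_1)$. By (4), $r_j$ depends only on $c$ and $i_1,\dots,i_j$. Suppose $i,i'$ first differ at position $j$. Then $r(c,i)$ and $r(c,i')$ agree before position $j$, and $D_j(c,i)=D_j(c,i')$. In position $j$ the rows differ by $\pm D_j(c,i)$, and this is not $0$ modulo $M$. Three facts follow.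

First, the $2^b$ rows $r(c,i)$ are distinct, so $c$ has exactly $2^b$ neighbours. Secondly, if $r(c,i)$ and $r(c,i')$ share the prefix $r_1\cdots r_{j-1}$, then $i$ and $i'$ agree in positions $1,\dots,j-1$. So $D_j$ is the same for both, and the children of $r_1\cdots r_{j-1}$ in $T_c$ end exactly in $c_j$ and $c_j+D_j(c,i)$. These are two different letters, and both occur because $i_j$ is free. Thus (T) holds. Thirdly, one of the two letters is $r_j$ itself. If $i_j=0$ it is $c_j$, and the other is $r_j+D_j$; if $i_j=1$ it is $c_j+D_j$, and the other is $r_j-D_j$. So the child of $r_1\cdots r_{j-1}$ in $T_c$ other than $r_1\cdots r_j$ ends in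
$$r_j+(1-2i_j)D_j(c,i)\pmod M. \tag{5}$$

**Step 2: edges correspond to pairs $(r,i)$.** This counts the edges, and shows that two columns meeting at a row use different $i$. Given $r$ and $i$, solve (4) for $c_b$, then $c_{b-1}$, and so on down to $c_1$. When we reach $c_j$, the value $D_j$ depends only on $i$ and on $c_{j+1},\dots,c_b$, which are already known, so $c_j=r_j-i_jD_j$ is determined. Hence for each pair $(r,i)$ there is exactly one $c$ with $r(c,i)=r$. Conversely, $(r,c)$ determines $i$ by Step 1. The number of edges is therefore the number of pairs $(r,i)$, that is, $M^b2^b$.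

**Step 3: parities.** This is the decoding rule. Since $M$ is even and every $D_j$ is odd, (4) gives
$$c_j\equiv r_j+i_j\pmod2. \tag{6}$$

**Step 4: $(D_1)$ holds.** Let $r=r(c,i)=r(c',i')$ with $c\ne c'$. By Step 2, $i\ne i'$. Suppose some $v\in T_c\cap T_{c'}$ is not in $\mathrm{Pref}(r)$. The shortest prefix of $v$ outside $\mathrm{Pref}(r)$ has the form $r_1\cdots r_{j-1}y$ with $y\ne r_j$. It lies in both trees, because they are prefix-closed. By (5), applied to both columns,
$$(1-2i_j)D_j(c,i)\equiv(1-2i_j')D_j(c',i')\pmod{2^{b+1}}.$$

If $i_j\ne i_j'$, this says $D_j(c,i)+D_j(c',i')\equiv0\pmod{2^{b+1}}$. By (3) the sum lies between $2$ and $2^{b+1}-2$, so this is impossible.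

Hence $i_j=i_j'$, and then $D_j(c,i)\equiv D_j(c',i')\pmod{2^{b+1}}$. Both numbers lie in $[1,2^b-1]$, so they are equal, and $N_j(c,i)=N_j(c',i')$. Comparing binary digits, $i_t=i_t'$ for $t<j$ and $c_t\equiv c_t'\pmod2$ for $t>j$. By (6) at the common row $r$, also $i_t=i_t'$ for $t>j$. So $i=i'$, a contradiction. $\blacksquare$

As a check for $b=2$, the columns adjacent to $r=00$ are $00,07,70,55$, with $i=00,01,10,11$ respectively. Their other first letters, from (5), are $1,3,7,5$. Their other children of the word $0$ end in $1,7,3,5$. Each list has four different entries, as $(D_1)$ demands.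

The same host shows why $H_2$ needs $q'$ as well as $q$. Order the edges at a row by the lexicographic order of columns. Then the five-edge subtree $a_0p<a_0q<a_1p<x_1q<a_2p$ is present: take $p=00$, $q=07$, $r_0=00$, $r_1=01$, $x_1=07$ (a row) and $r_2=10$. Indeed column $00$ sees $00,01,10$, column $07$ sees rows $00$ and $07$, and $00<01<07<10$.

## From $2^{b^2+b+1}$ vertices to all $n\ge8$

This section proves Theorem 1. By Lemma 4 and Lemma 3 with $s=1$, for each $b\ge1$ there is an $H_2$-free edge-ordered graph with
$$n_b=2M^b=2^{b^2+b+1}\ \text{ vertices and }\ M^b2^b=n_b2^{b-1}\ \text{ edges.}$$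

**Step 1: filling up to $n$ vertices.** We have $n_1=8$. Given $n\ge8$, let $b$ be maximal with $n_b\le n$. Take $\lfloor n/n_b\rfloor\ge n/(2n_b)$ vertex-disjoint copies of the graph, concatenate their edge orders, and add isolated vertices up to $n$ in total. Since $H_2$ is connected, a copy of it would lie inside one of the disjoint copies, where the order is the original one. So the result is $H_2$-free. It has at least $\frac{n}{2n_b}\cdot n_b2^{b-1}=n2^{b-2}$ edges.

**Step 2: expressing $b$ through $n$.** By maximality $n<n_{b+1}$, so
$$\log n<(b+1)^2+(b+1)+1=b^2+3b+3<(b+2)^2 .$$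
Hence $b>\sqrt{\log n}-2$, and
$$ex_<(n,H_2)\ge n2^{b-2}\ge n2^{\sqrt{\log n}-4}=\tfrac1{16}\,n\,2^{\sqrt{\log n}} .$$

**Step 3: the two consequences.** With $L=\log n$ the lower bound divided by $n\log n$ is $2^{\sqrt L}/(16L)\to\infty$, so $ex_<(n,H_2)=\omega(n\log n)$. For $\log n\ge64$ we have $\sqrt{\log n}-4\ge\frac12\sqrt{\log n}$, so the lower bound is $n2^{\Omega(\sqrt{\log n})}$. The Kucheriya–Tardos theorem gives $n2^{O(\sqrt{\log n})}$ from above, because $H_2$ is a tree with order chromatic number $2$. So $ex_<(n,H_2)=n2^{\Theta(\sqrt{\log n})}$. Only this last equality uses an outside result. $\blacksquare$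

## Why a larger exponent needs $(D_s)$ with $s>1$

The exponent is governed by $M$: since $\log n\approx b\log M$, a smaller $M$ means a larger $b$ for the same $n$. Under $(D_1)$ there is little room. Suppose there are $M^b$ rows and $M^b$ columns, every word of length less than $b$ in each $T_c$ has exactly two children in $T_c$, and every column is joined to all $2^b$ rows in its tree. Then the average degree of a row is $2^b$. At a row $r$, each adjacent column has one other child of the empty word, a one-letter word different from $r_1$. By $(D_1)$ different columns have different such words. So every row has degree at most $M-1$, and $M\ge 2^b+1$.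

To make $M$ much smaller we allow $s-1$ shared words. One shared word costs a random column a factor of order $1/M$, so $s$ shared words cost about $M^{-s}$. We need this to beat the roughly $2^b$ columns meeting at a row, which suggests $M\approx2^{b/s}$.

## Random binary trees and bad triples

**Lemma 5.** Let $s,b\ge1$ and $M=1+\lceil2(b+s)2^{b/s}\rceil$. There is a host with $(D_s)$, with $M^b$ rows, $M^b$ columns and at least $M^b2^{b-1}$ edges.

**Step 1: the random host.** We choose a random binary tree for each column. Note $M\ge3$. Take $M^b$ columns. For every column $c$ and every word $u$ with $|u|<b$, choose a uniformly random $2$-element set $S_u(c)\subset\{0,\dots,M-1\}$, all choices independent. Let $\varnothing\in T_c$, and for $u\in T_c$ with $|u|<b$ let $uy\in T_c$ if and only if $y\in S_u(c)$. Join $c$ to the $2^b$ rows in $T_c$. Then (T) holds, and there are exactly $M^b2^b$ edges.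

Call $(r,\{c,c'\})$ **bad** if $c\ne c'$, $r\in T_c\cap T_{c'}$ and $|(T_c\cap T_{c'})\setminus\mathrm{Pref}(r)|\ge s$. Here $r\in T_c$ means the same as $rc$ being an edge, so bad triples are exactly the violations of $(D_s)$. The next steps bound their expected number.

**Step 2: both columns see $r$.** Fix $r$ and $c\ne c'$. The event $r\in T_c$ says that each of the $b$ letters of $r$ lies in the set $S_u(c)$ of the prefix $u$ before it. So it has probability $(2/M)^b$, and likewise for $c'$, independently. Now condition on the whole tree $T_c$, containing $r$, and on $r\in T_{c'}$.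

**Step 3: a bad triple has a small witness.** We replace a possibly large overlap by a set of exactly $s$ words. If the triple is bad, let $W$ consist of the $s$ shortest words of $(T_c\cap T_{c'})\setminus\mathrm{Pref}(r)$, ties broken arbitrarily. Then
$$|W|=s,\qquad W\subset T_c\cap T_{c'},\qquad W\cap\mathrm{Pref}(r)=\varnothing,\qquad W\cup\mathrm{Pref}(r)\text{ is prefix-closed.} \tag{7}$$
For the last claim, a proper prefix of a word of $W$ lies in $T_c\cap T_{c'}$. If it is not in $\mathrm{Pref}(r)$, it is strictly shorter than a chosen word, so it was chosen as well.

**Step 4: at most $(b+s)^s$ candidates $W\subset T_c$.** Since $T_c$ is fixed, we count the sets $W\subset T_c$ with $|W|=s$, disjoint from $\mathrm{Pref}(r)$ and with $W\cup\mathrm{Pref}(r)$ prefix-closed. List such a $W$ in order of non-decreasing length. The parent of each word is shorter, so it lies in $\mathrm{Pref}(r)$ or is listed earlier. Each word is thus chosen among the available children, meaning the words of $T_c$ not yet used whose parent is in $\mathrm{Pref}(r)$ or already listed, and which are not in $\mathrm{Pref}(r)$. At the start there are $b$ of them, one for each proper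 prefix of $r$, whose two children in $T_c$ include one prefix of $r$. Each listed word uses up one available child and adds at most two. So after $k<s$ words there are at most $b+k\le b+s$ options for the next one. Hence there are at most $(b+s)^s$ lists, and at most that many sets $W$.

**Step 5: each candidate lies in $T_{c'}$ with probability at most $(2/(M-1))^s$.** Fix $W$. For $u\in\mathrm{Pref}(r)\cup W$ with $|u|<b$ let $W_u$ be the set of children of $u$ in $W$. The empty word is in $\mathrm{Pref}(r)$, so every word of $W$ has a parent, and this parent lies in $\mathrm{Pref}(r)\cup W$. Hence $\sum_u|W_u|=s$. Given $r\in T_{c'}$, the event $W\subset T_{c'}$ says that for each such $u$ the last letters of the words in $W_u$ lie in $S_u(c')$. The sets $S_u(c')$ remain independent over $u$ under this conditioning, since $r\in T_{c'}$ is itself one condition on each $S_u(c')$ with $u$ a proper prefix of $r$.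

* Let $u\in\mathrm{Pref}(r)$ and $W_u\ne\varnothing$. Of the two children of $u$ in $T_c$ one is a prefix of $r$, so $|W_u|=1$. Given that $S_u(c')$ contains the next letter of $r$, its other element is uniform among the remaining $M-1$ letters. The probability is $\frac1{M-1}\le\frac2{M-1}$.
* Let $u\in W$ and $|W_u|=1$. The probability is $\frac2M\le\frac2{M-1}$.
* Let $u\in W$ and $|W_u|=2$. The probability is $\frac2{M(M-1)}\le\left(\frac2{M-1}\right)^2$.

In all cases the factor is at most $(2/(M-1))^{|W_u|}$, and multiplying over $u$ gives $\Pr[W\subset T_{c'}]\le(2/(M-1))^s$.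

**Step 6: the expectation.** We add up over all triples. There are $M^b$ rows and at most $M^{2b}/2$ pairs of columns, so by Steps 2 to 5
$$E[\#\text{bad}]\le M^b\cdot\frac{M^{2b}}2\cdot\Big(\frac2M\Big)^{2b}\Big(\frac{2(b+s)}{M-1}\Big)^s\le\tfrac12M^b4^b2^{-b}=\tfrac12M^b2^b,$$
where the second inequality is $M-1\ge2(b+s)2^{b/s}$, the reason for our choice of $M$.

**Step 7: deletion.** Fix an outcome with at most $\frac12M^b2^b$ bad triples. For each bad $(r,\{c,c'\})$ delete the edge $rc$ (for either naming of the two columns), and keep all the sets $T_c$. Property (T) survives. So does at least half of the edges, that is, $M^b2^{b-1}$. And $(D_s)$ holds now: if $r$ is still a common neighbour of $c\ne c'$, then the triple was not bad, and $T_c\cap T_{c'}$ has not changed. $\blacksquare$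

## The exponent $\sqrt{s\log n}$

This section proves Theorem 2. Fix $s$. By Lemmas 5 and 3 there is, for each $b\ge1$, an $H_{2s}$-free edge-ordered graph with $n_b=2M^b$ vertices and at least $n_b2^{b-2}$ edges, where $M=M(b)=1+\lceil2(b+s)2^{b/s}\rceil$.

**Step 1: the size of $n_b$.** We need $\log n_b$ from both sides. With $y=2(b+s)2^{b/s}\ge2$ we have $M\le y+2\le2y=4(b+s)2^{b/s}$, and also $M\ge2^{b/s}$. Hence
$$\frac{b^2}s\ \le\ \log n_b\ \le\ \frac{b^2}s+b\log(4(b+s))+1. \tag{8}$$
Moreover $M(b)$ is at least $3$ and does not decrease with $b$, so $n_b$ is strictly increasing.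

**Step 2: all large $n$.** For $n\ge n_1$ let $b$ be maximal with $n_b\le n$. Since $H_{2s}$ is connected, $\lfloor n/n_b\rfloor\ge n/(2n_b)$ disjoint copies with concatenated orders, plus isolated vertices, give an $H_{2s}$-free graph with at least $n2^{b-3}$ edges.

**Step 3: a lower bound for $b$.** From $n<n_{b+1}$ and (8),
$$s\log n\le(b+1)^2+s(b+1)\log(4(b+1+s))+s\le b^2+K_s\,b\log(b+2)$$
for a constant $K_s$ depending only on $s$. The right-hand side is at most $\big(b+\frac{K_s}2\log(b+2)\big)^2$, so $\sqrt{s\log n}\le b+\frac{K_s}2\log(b+2)$. By the lower bound in (8), $b^2/s\le\log n_b\le\log n$. So $b\le\sqrt{s\log n}$ and $\log(b+2)=O_s(\log\log n)$ for large $n$. Therefore $b\ge\sqrt{s\log n}-O_s(\log\log n)$, and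
$$ex_<(n,H_{2s})\ge n2^{b-3}\ge n\,2^{\sqrt{s\log n}-O_s(\log\log n)} .$$

**Step 4: the constant in the upper bound.** Suppose $ex_<(n,H_{2s})\le n2^{(C+o(1))\sqrt{\log n}}$. Comparing exponents and dividing by $\sqrt{\log n}$ gives $C\ge\sqrt s=\sqrt{(e-1)/6}$, where $e=6s+1$ is the number of edges of $H_{2s}$. So no single constant serves all $H$, and for these trees it grows like $\Omega(\sqrt e)$.

Other values $e\ge7$ are covered by padding. Let $s=\lfloor(e-1)/6\rfloor$, and attach $e-(6s+1)$ new leaves to the vertex $p$ of $H_{2s}$, with the new edges placed last in the order. The new leaves join the class $A$. They are close, and the old vertices of $A$ keep their consecutive edges, so the new tree $H'$ has order chromatic number $2$ and $e$ edges. It contains $H_{2s}$, so every $H_{2s}$-free graph is $H'$-free, and $ex_<(n,H')\ge ex_<(n,H_{2s})$. Thus the constant for $H'$ is at least $\sqrt s$. Since $e-1<6(s+1)\le12s$, it is at least $\sqrt{(e-1)/12}$. $\blacksquare$
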